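# Jacobians of threshold graphs, one prime at a time

## 1. A 21-vertex counterexample, the correct group, and the sharp range

The subject is a conjecture of Christianson and Reiner, taken here from the paper "Jacobians of nearly complete and threshold graphs". It says that for every connected threshold graph $G$ a certain explicit group $A(G)$, read off from the degrees, is isomorphic to the Jacobian $\mathrm{Jac}(G)$. The conjecture is false. We state the results first; every term is defined in Section 2.

Throughout, $G$ is a connected threshold graph with vertices $v_1,\dots,v_n$ in order of construction, $n\ge 3$, and $\phi_k=\phi(v_k)$. (For $n\le 2$ both groups are trivial.) We write H for heavy and L for light.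

**Theorem 1 (disproof).** Let $G$ be the threshold graph on 21 vertices with $v_1,\dots,v_5$ light, $v_6$ heavy, $v_7$ light, and $v_8,\dots,v_{21}$ heavy. Then $\mathrm{Jac}(G)/3\,\mathrm{Jac}(G)\cong\mathbb F_3^{17}$ but $A(G)/3A(G)\cong\mathbb F_3^{16}$. So $A(G)\not\cong\mathrm{Jac}(G)$.

**Theorem 2 (the correct group).** Let $p$ be prime. Join $v_k,v_{k+1}$ ($2\le k\le n-2$) when $\phi_k\ne\phi_{k+1}$ and $p$ divides both. Call the components of this graph on $\{v_2,\dots,v_{n-1}\}$ *$p$-components*, and put $\phi_Q=\prod_{v\in Q}\phi(v)$. Each $p$-component has at most two vertices, and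
$$\mathrm{Jac}(G)\otimes\mathbb Z_{(p)}\;\cong\;\bigoplus_{Q}\mathbb Z_{(p)}/\phi_Q\mathbb Z_{(p)}\qquad(Q\text{ over all }p\text{-components}).$$

**Theorem 3 (classification).** $A(G)\cong\mathrm{Jac}(G)$ if and only if, whenever two distinct vertices $u,w$ lie on the same path $P_j$ and are not adjacent on it, $\gcd(\phi(u),\phi(w))=1$. In particular this holds if every $P_j$ has at most 3 vertices (hence if there is no bad sequence), and it fails if some $P_j$ has at least 7 vertices.

**Theorem 4 (sharp range).** The conjecture holds for all connected threshold graphs with $n\le 20$ and fails for some graph for every $n\ge 21$. For $n=21$ the counterexamples are exactly the graphs with $v_5,v_6,v_7,v_8$ of types L,H,L,H, with $v_9,\dots,v_{21}$ heavy, and with $v_2,v_3,v_4$ arbitrary.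

## 2. Threshold graphs, the function $\phi$, and the two groups

**Definition (threshold graph).** Start with the empty graph and add vertices $v_1,v_2,\dots,v_n$ one at a time, each marked heavy or light. A heavy vertex is joined to every vertex already present; a light vertex is joined to none of them.

So $v_i$ and $v_k$ with $i<k$ are adjacent exactly when $v_k$ is heavy. All vertices heavy gives the complete graph $K_n$. Light vertices followed by one last heavy vertex give a star. For $n\ge2$, a connected $G$ must have $v_n$ heavy, since a light last vertex is isolated.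

**Definition ($\phi$).** $\phi(v)=\deg(v)$ if $v$ is light and $\phi(v)=\deg(v)+1$ if $v$ is heavy, with degrees taken in the final graph $G$.

Let $h_k$ be the number of heavy vertices after $v_k$. A light $v_k$ is adjacent exactly to the $h_k$ later heavy vertices; a heavy $v_k$ is also adjacent to the $k-1$ earlier vertices. So
$$\phi_k=h_k\ \text{ if } v_k \text{ is light},\qquad \phi_k=k+h_k\ \text{ if } v_k\text{ is heavy}.\tag{1}$$
For $k\le n-1$ we have $h_k\ge1$, because $v_n$ is heavy; hence $\phi_k\ge1$. The type of $v_1$ changes neither $G$ nor $\phi_2,\dots,\phi_n$. **By convention we give $v_1$ the same type as $v_2$.** Formula (1) for $k=1$ then defines $\phi_1$.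

**Definition (Jacobian).** Let $L=D-A$ be the Laplacian of a finite connected graph $G$, acting on $\mathbb Z^{V(G)}$. Then $\mathrm{Jac}(G)$ is the torsion part of the cokernel of $L$; equivalently, it is the group of integer vectors with coordinate sum $0$ (divisors of degree $0$) modulo the image of $L$. It is finite, and its order is the number of spanning trees of $G$.

**Definition ($A(G)$).** On $v_2,\dots,v_{n-1}$, join $v_k$ and $v_{k+1}$ whenever $\phi_k$ and $\phi_{k+1}$ are unequal and not relatively prime. The result is a collection of disjoint paths $P_1,\dots,P_m$, some possibly single vertices. Put $N_j=\prod_{v\in P_j}\phi(v)$ and $A(G)=\bigoplus_j\mathbb Z_{N_j}$.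

*Example.* Types L,L,H,H give $K_4$ minus an edge. Here $\phi_2=2$ (two heavy vertices follow) and $\phi_3=3+1=4$. They are unequal and share the prime 2, so there is one path and $A(G)=\mathbb Z_8$.

**Definition (bad sequence).** Three consecutive vertices $v_{k-1},v_k,v_{k+1}$ of types H,L,H or L,H,L.

It is known (Christianson and Reiner) that $A(G)\cong\mathrm{Jac}(G)$ when $G$ is connected and has no bad sequence. The conjecture drops the hypothesis on bad sequences.

**Localization and $p$-rank.** $\mathbb Z_{(p)}$ is the ring of fractions with denominator prime to $p$. For a finite abelian group $M$, the module $M\otimes\mathbb Z_{(p)}$ is the $p$-primary part of $M$; for instance $\mathbb Z_{12}\otimes\mathbb Z_{(2)}\cong\mathbb Z_4$. So $M$ is determined up to isomorphism by all the $M\otimes\mathbb Z_{(p)}$. The quotient $\mathbb Z_{(p)}/a\mathbb Z_{(p)}$, for an integer $a\ne0$, is cyclic of order $p^{v_p(a)}$, hence zero if $p\nmid a$. The $p$-rank is $\operatorname{rank}_pM=\dim_{\mathbb F_p}M/pM$; it counts the nonzero cyclic summands in any decomposition of $M\otimes\mathbb Z_{(p)}$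 into cyclic modules.

Now we can read Theorem 2 against the conjecture. The conjecture multiplies the values $\phi$ along a whole path, whatever primes hold its links together. Theorem 2 looks at one prime at a time, and at the prime $p$ it multiplies two neighboring values only if $p$ itself divides both. In the graph of Theorem 1 we shall meet a path with values $15,20,14,21$. Its links are held by the primes $5$, $2$, $7$ respectively. The prime $3$ divides both end values but neither middle value. At $p=3$, the formula $A(G)$ puts the two ends into one cyclic group $\mathbb Z_9$; Theorem 2 keeps them apart as $\mathbb Z_3\oplus\mathbb Z_3$.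

## 3. A basis in which the Laplacian is almost diagonal

Let $e_k$ be the standard basis of $\mathbb Z^{V}$ and put
$$b_k=e_k-e_{k-1},\qquad \sigma_k=\sum_{j\le k}e_j,\qquad s_k=\sum_{i<k}(e_k-e_i)=k\,e_k-\sigma_k .$$
Then $s_1=0$, and
$$s_k-s_{k-1}=k e_k-e_k-(k-1)e_{k-1}=(k-1)b_k,\qquad\text{so}\qquad s_k=\sum_{i=2}^k(i-1)b_i.\tag{2}$$
For $k\ge2$ record the change of type from $v_{k-1}$ to $v_k$: let $\varepsilon_k=0$ if the types agree, $\varepsilon_k=+1$ for (L,H), and $\varepsilon_k=-1$ for (H,L). By our convention $\varepsilon_2=0$. If $\varepsilon_k$ and $\varepsilon_{k+1}$ are both nonzero, then $\varepsilon_{k+1}=-\varepsilon_k$: after a change to H, the next change is to L.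

The first lemma removes the last vertex from the picture.

**Lemma 1.** Let $\Lambda=\{f\in\mathbb Z^V: f(v_n)=0,\ \sum f=0\}$, which has basis $b_2,\dots,b_{n-1}$. Then $L\Lambda\subset\Lambda$ and $\mathrm{Jac}(G)\cong\Lambda/L\Lambda$.

*Proof.* **Step 1: pass to the reduced Laplacian.** Let $W=\{f:f(v_n)=0\}$. Every $f\in\mathbb Z^V$ is an element of $W$ plus a multiple of the all-ones vector, which $L$ kills; so $L\mathbb Z^V=LW$. Replacing the $v_n$-coordinate by $0$ identifies degree-0 divisors with $W$, since the last coordinate of such a divisor is determined by the others. Let $L'f$ denote $Lf$ with its $v_n$-coordinate replaced by $0$. Then $\mathrm{Jac}(G)\cong W/L'W$.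

**Step 2: use that $v_n$ is adjacent to everything.** For $f\in W$ we get $(Lf)(v_n)=-\sum f$. Since $\sum Lf=0$, removing this coordinate gives
$$\sum L'f=\sum f\qquad(f\in W).$$
So $L'\Lambda\subset\Lambda$. For $f\in\Lambda$ the removed coordinate is $-\sum f=0$, so $L'=L$ on $\Lambda$, and $L\Lambda\subset\Lambda$.

**Step 3: compare $\Lambda/L'\Lambda$ with $W/L'W$.** Consider the natural map $\Lambda/L'\Lambda\to W/L'W$. It is surjective: if $w\in W$ has $\sum w=c$, then $w-L'(ce_1)$ has sum $c-c=0$, so it lies in $\Lambda$ and represents the same class. It is injective: if $L'w\in\Lambda$ with $w\in W$, then $\sum w=\sum L'w=0$, so $w\in\Lambda$. $\square$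

The second lemma computes $L$ on the basis. Its point is that $Lb_k$ is $\phi_kb_k$ plus a correction that is always $0$ or $\pm s_{k-1}$, and that $s_k$ itself is an eigenvector.

**Lemma 2.** For $2\le k\le n-1$:

$$\phi_k-\phi_{k-1}=\varepsilon_k(k-1),\tag{3}$$
$$Lb_k=\phi_kb_k+\varepsilon_ks_{k-1},\tag{4}$$
$$Ls_k=\phi_ks_k.\tag{5}$$
In particular, for $3\le k\le n-1$, $\phi_k\ne\phi_{k-1}$ if and only if the types of $v_{k-1},v_k$ differ. Moreover, if $k\le n-2$ and $\varepsilon_k,\varepsilon_{k+1}$ are both nonzero, then
$$\phi_{k+1}-\phi_{k-1}=\varepsilon_{k+1}=\pm1.\tag{6}$$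

*Proof.* **Step 1: write $Le_k$ in closed form.** Let $\eta_k$ be the sum of $e_j$ over heavy $v_j$ with $j>k$. If $v_k$ is light, its neighbors are the later heavy vertices, so $Le_k=\phi_ke_k-\eta_k$. If $v_k$ is heavy, then $Le_k=(\phi_k-1)e_k-\sigma_{k-1}-\eta_k=\phi_ke_k-\sigma_k-\eta_k$. Both formulas also hold for $k=1$ with either type: for "heavy" $v_1$ we have $\phi_1=1+h_1$ and $\sigma_1=e_1$, so $\phi_1e_1-\sigma_1-\eta_1=h_1e_1-\eta_1=Le_1$.

**Step 2: go through the four type pairs, to get (3) and (4).** Recall $s_{k-1}=(k-1)e_{k-1}-\sigma_{k-1}$.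

* (L,L): $h_k=h_{k-1}$ and $\eta_k=\eta_{k-1}$. So $\phi_k=\phi_{k-1}$, and $Lb_k=\phi_ke_k-\phi_{k-1}e_{k-1}=\phi_kb_k$.
* (H,H): $h_{k-1}=h_k+1$, so $\phi_{k-1}=k-1+h_k+1=\phi_k$. Also $\eta_{k-1}=\eta_k+e_k$, so $\sigma_k+\eta_k=\sigma_{k-1}+\eta_{k-1}$, and $Lb_k=\phi_kb_k$.
* (H,L): $h_{k-1}=h_k$ and $\eta_{k-1}=\eta_k$, so $\phi_{k-1}=\phi_k+k-1$. Then $Lb_k=\phi_ke_k-\phi_{k-1}e_{k-1}+\sigma_{k-1}=\phi_kb_k-(k-1)e_{k-1}+\sigma_{k-1}=\phi_kb_k-s_{k-1}$.
* (L,H): $h_{k-1}=h_k+1$, so $\phi_{k-1}=h_k+1$ and $\phi_k=k+h_k=\phi_{k-1}+k-1$. Since $\eta_{k-1}=\eta_k+e_k$ and $\sigma_k=\sigma_{k-1}+e_k$, we get $Lb_k=\phi_ke_k-\phi_{k-1}e_{k-1}-\sigma_{k-1}=\phi_kb_k+(k-1)e_{k-1}-\sigma_{k-1}=\phi_kb_k+s_{k-1}$.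

**Step 3: prove (5) by induction.** It holds for $s_1=0$. By (2), (4) and the inductive hypothesis,
$$Ls_k=\phi_{k-1}s_{k-1}+(k-1)\bigl(\phi_kb_k+\varepsilon_ks_{k-1}\bigr)=\bigl(\phi_{k-1}+\varepsilon_k(k-1)\bigr)s_{k-1}+(k-1)\phi_kb_k,$$
and by (3) this equals $\phi_ks_{k-1}+(k-1)\phi_kb_k=\phi_ks_k$.

**Step 4: prove (6).** Apply (3) to $k+1$ and $k$ and use $\varepsilon_k=-\varepsilon_{k+1}$:
$$\phi_{k+1}-\phi_{k-1}=\varepsilon_{k+1}k+\varepsilon_k(k-1)=\varepsilon_{k+1}.\qquad\square$$

Together the lemmas give a presentation. The group $\mathrm{Jac}(G)$ has generators $b_2,\dots,b_{n-1}$ and relations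
$$\phi_kb_k=-\varepsilon_ks_{k-1}\qquad(2\le k\le n-1),\tag{7}$$
where $s_{k-1}=\sum_{i=2}^{k-1}(i-1)b_i$.

## 4. Complete graphs, nearly complete graphs, and a path of three vertices

We try the presentation (7) on small cases.

*Complete graphs.* All $\phi_k=n$ and all $\varepsilon_k=0$. Relations (7) read $nb_k=0$, so $\mathrm{Jac}(K_n)\cong\mathbb Z_n^{n-2}$. All values are equal, so all paths are single vertices and $A(K_n)$ is the same group.

*$K_4$ minus an edge* (L,L,H,H). The relations are $2b_2=0$ and $4b_3=-s_2=-b_2$. So $b_3$ generates, and $b_3$ has order $8$: $\mathrm{Jac}\cong\mathbb Z_8$, as predicted.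

*$K_5$ minus an edge* (L,L,H,H,H). Here $\phi_2=3$, $\phi_3=\phi_4=5$. The relations are $3b_2=0$, $5b_3=-b_2$, $5b_4=0$, so $\mathrm{Jac}\cong\mathbb Z_{15}\oplus\mathbb Z_5$. The values $3,5$ are coprime, so $A(G)=\mathbb Z_3\oplus\mathbb Z_5\oplus\mathbb Z_5$, which is the same group.

*A graph with bad sequences and a path of three vertices.* Take L,L,L,H,L,H,H. By (1), $\phi_2=\phi_3=3$, $\phi_4=4+2=6$, $\phi_5=2$, $\phi_6=6+1=7$. The unequal non-coprime neighbors are $(3,6)$ and $(6,2)$, so $v_3v_4v_5$ is a path and $A(G)=\mathbb Z_3\oplus\mathbb Z_{36}\oplus\mathbb Z_7$. The relations are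
$$3b_2=0,\quad 3b_3=0,\quad 6b_4=-(b_2+2b_3),\quad 2b_5=s_4,\quad 7b_6=-s_5 .$$
Here $s_4=s_3+3b_4=-6b_4+3b_4=-3b_4$, and $s_5=s_4+4b_5=2b_5+4b_5=6b_5$. Eliminate $b_2=-2b_3-6b_4$; then $3b_2=0$ becomes $18b_4=0$. What remains is
$$3b_3=0,\qquad 18b_4=0,\quad 2b_5=-3b_4,\qquad 7b_6=-6b_5 .$$
The generators $b_4,b_5$ with the two middle relations give a group of order $36$. With $c=b_4+b_5$ we find $-2c=b_4-(3b_4+2b_5)=b_4$ and $3c=c-b_4=b_5$, so this group is cyclic, generated by $c$. Finally $7b_6=-18c$, and $7$ is invertible modulo $36$, so adding a multiple of $c$ to $b_6$ produces a generator killed by $7$. Hence $\mathrm{Jac}\cong\mathbb Z_3\oplus\mathbb Z_{36}\oplus\mathbb Z_7\cong A(G)$. So bad sequences alone do no harm.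

## 5. Four vertices in a row: two relations and their minors

The computation just made suggests how to try to prove the conjecture: follow a path, simplify each $s_k$ as we go, and show that all generators on the path merge into one.

**Step 1: simplify $s_k$ after a change of type.** If $\varepsilon_k\ne0$ then $\varepsilon_k^2=1$, and (7) says $s_{k-1}=-\varepsilon_k\phi_kb_k$ in $\mathrm{Jac}(G)$. With (2) and (3),
$$s_k=s_{k-1}+(k-1)b_k=-\varepsilon_k\bigl(\phi_k-\varepsilon_k(k-1)\bigr)b_k=-\varepsilon_k\phi_{k-1}b_k.\tag{8}$$
If also $k\le n-2$ and $\varepsilon_{k+1}\neq0$, then $\varepsilon_{k+1}=-\varepsilon_k$, and (7) for $k+1$ becomes $\phi_{k+1}b_{k+1}=\varepsilon_ks_k$, that is,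
$$\phi_{k+1}b_{k+1}=-\phi_{k-1}b_k.\tag{9}$$

**Step 2: try to merge on three vertices.** Let $w_0,w_1,w_2=v_{k-1},v_k,v_{k+1}$ be consecutive on a path. The types alternate, so (9) gives one relation between $b_k$ and $b_{k+1}$, with coefficients $\phi(w_0)$ and $\phi(w_2)$. By (6) these differ by 1, so they are coprime, and the group on two generators with this single relation is $\mathbb Z$. The two generators merge into one.

**Step 3: try to merge on four vertices.** Let $w_0,\dots,w_3=v_{k-1},\dots,v_{k+2}$ be consecutive on a path. Let $M$ be the abelian group on $b_k,b_{k+1},b_{k+2}$ with the two relations from (9), whose coefficient matrix is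
$$\begin{pmatrix}\phi(w_0)&\phi(w_2)&0\\0&\phi(w_1)&\phi(w_3)\end{pmatrix}.$$
The generators merge into one exactly when $M/pM$ has dimension 1 for every prime $p$, that is, when the matrix has rank 2 modulo every $p$. Its $2\times2$ minors are
$$\phi(w_0)\phi(w_1),\qquad\phi(w_0)\phi(w_3),\qquad\phi(w_2)\phi(w_3).$$
When are all three divisible by $p$? If $p\nmid\phi(w_0)$, then $p$ must divide $\phi(w_1)$ and $\phi(w_3)$, which are coprime by (6): impossible. So $p\mid\phi(w_0)$; then $p\nmid\phi(w_2)$ by (6), so $p\mid\phi(w_3)$. Conversely, if $p$ divides $\phi(w_0)$ and $\phi(w_3)$, all three minors vanish modulo $p$.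

This is the exact point where merging stops: the generators merge unless *$\phi(w_0)$ and $\phi(w_3)$ share a prime*. Nothing proved so far forbids that. The group $M$ uses only some of the relations, so this is not yet a disproof; it tells us where to look for one.

**Step 4: find numbers.** For types L,H,L,H the four values have the form $y+1,\,x,\,y,\,x+1$ by (6). We want neighbors on the path to share primes, and also $y+1$ and $x+1$ to share a prime. So each of $y,y+1$ must share a prime with each of $x,x+1$. The pairs $14,15$ and $20,21$ do this: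
$$\gcd(15,20)=5,\qquad\gcd(20,14)=2,\qquad\gcd(14,21)=7,\qquad\gcd(15,21)=3.$$
If the first of the four vertices is $v_i$, then (3) gives $x-(y+1)=i$, so $i=5$: this is the graph of Theorem 1.

*Proof of Theorem 1.* **Step 1: compute $\phi$.** There are 15 heavy vertices, $v_6$ and $v_8,\dots,v_{21}$. By (1), $\phi_2=\dots=\phi_5=15$, $\phi_6=6+14=20$, $\phi_7=14$, $\phi_8=8+13=21$, and $\phi_k=k+(21-k)=21$ for $9\le k\le20$.

**Step 2: compute $A(G)/3A(G)$.** The only unequal consecutive pairs are $(15,20)$, $(20,14)$, $(14,21)$, and none is coprime. So the paths are the single vertices $v_2,v_3,v_4$, the path $v_5v_6v_7v_8$, and the single vertices $v_9,\dots,v_{20}$: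
$$A(G)=\mathbb Z_{15}^3\oplus\mathbb Z_{15\cdot20\cdot14\cdot21}\oplus\mathbb Z_{21}^{12}.$$
These are $3+1+12=16$ cyclic factors, each of order divisible by 3. So $A(G)/3A(G)\cong\mathbb F_3^{16}$.

**Step 3: write out the presentation of $\mathrm{Jac}(G)$.** Relations (7), simplified by (8) and (9), are:

* $15b_k=0$ for $2\le k\le5$;
* $20b_6=-s_5$, where $s_5=b_2+2b_3+3b_4+4b_5$;
* $14b_7=-15b_6$ (from $14b_7=s_6$ and $s_6=s_5+5b_6=-15b_6$);
* $21b_8=-20b_7$ (from $21b_8=-s_7$ and $s_7=s_6+6b_7=20b_7$);
* $21b_k=0$ for $9\le k\le20$.

**Step 4: reduce modulo 3.** The relations with $2\le k\le5$ and $9\le k\le20$ become vacuous. The relation for $b_6$ becomes $2b_6=-s_5$, which expresses $b_6$ through $b_2,\dots,b_5$. The relation for $b_7$ becomes $2b_7=0$, that is, $b_7=0$. The relation for $b_8$ becomes $0=-2b_7$, which already holds. So $\mathrm{Jac}(G)/3\,\mathrm{Jac}(G)$ has basis $b_2,b_3,b_4,b_5,b_8,b_9,\dots,b_{20}$, of dimension $4+13=17$. $\blacksquare$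

## 6. The $p$-primary part of the Jacobian

We now determine the whole group. The difficulty is that relation (7) attaches $b_k$ to the element $s_{k-1}$, which involves *all* earlier generators. To build the group one generator at a time, we must know how $s_{k-1}$ sits inside the part already built. Two situations would be harmless: $s_{k-1}=0$, or $s_{k-1}$ generates a direct summand. Over $\mathbb Z$ there is no reason for either. Over $\mathbb Z_{(p)}$ every integer is either a unit or divisible by $p$, and then $\phi_ks_k=0$ helps: if $\phi_k$ is a unit, $s_k$ vanishes. If $p\mid\phi_k$, we shall show that $s_k$ generates a summand, with one exception, and in the exceptional case a congruence on the index $k$ takes over.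

*Proof of Theorem 2.* Fix $p$ and put $R=\mathbb Z_{(p)}$; "unit" means unit of $R$.

**Step 1: bound the size of $p$-components.** They consist of consecutive vertices. Suppose $v_{k-1},v_k,v_{k+1}$ all lay in one. Then $\phi_{k-1}\neq\phi_k\ne\phi_{k+1}$, so $\varepsilon_k,\varepsilon_{k+1}\ne0$ by (3). By (6), $\phi_{k-1}$ and $\phi_{k+1}$ differ by 1, yet $p$ divides both: a contradiction. So $p$-components have at most 2 vertices.

**Step 2: set up the filtration.** Let $J_k$ be the $R$-module with generators $b_2,\dots,b_k$ and the relations (7) with index at most $k$, and let $J_1=0$. The relations of index less than $k$ do not involve $b_k$, so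
$$J_k=(J_{k-1}\oplus Rb_k)\big/(\phi_kb_k+\varepsilon_ks_{k-1})\quad\text{with } Rb_k \text{ free},\qquad J_{n-1}=\mathrm{Jac}(G)\otimes R .$$
The last equality holds because tensoring a presentation with $R$ gives a presentation. Moreover $s_k$ is a combination of $b_2,\dots,b_k$, so $Ls_k$ is a combination of the relators $Lb_2,\dots,Lb_k$, and (5) gives
$$\phi_ks_k=0\quad\text{in }J_k.\tag{10}$$

**Step 3: state what is carried through the induction.** By "$p$-components of $\{v_2,\dots,v_k\}$" we mean the components of the graph of Theorem 2 restricted to these vertices.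

**Claim.** For $2\le k\le n-1$ we have $J_k\cong\bigoplus_QR/\phi_Q$ over the $p$-components $Q$ of $\{v_2,\dots,v_k\}$. Moreover:

* (a) If $\phi_k$ is a unit, then $s_k=0$ in $J_k$.
* (b) If $p\mid\phi_k$ and $\{v_k\}$ is a $p$-component of $\{v_2,\dots,v_k\}$, then $J_k=C\oplus Rs_k$ with $Rs_k\cong R/\phi_k$ and $C\cong\bigoplus_{Q\ne\{v_k\}}R/\phi_Q$.
* (c) If $\{v_{k-1},v_k\}$ is a $p$-component of $\{v_2,\dots,v_k\}$, then $p\mid k-1$.

For each $k$, exactly one of the hypotheses in (a), (b), (c) holds, by Step 1. The summand statement cannot be extended to (c). There, (8) holds in $J_k$, since its derivation uses only the relation of index $k$; so $s_k=-\varepsilon_k\phi_{k-1}b_k\in pJ_k$. Case 4 below shows that $b_k$ has annihilator generated by $\phi_{k-1}\phi_k$, so $s_k\ne0$. But a nonzero element $s=pt$ of a finite module $J_k$ cannot generate a direct summand: projecting to $Rs$, with $t\mapsto rs$, would give $s=prs$, so $(1-pr)s=0$ with $1-pr$ a unit, and $s=0$.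

**Step 4: get (a) and (c) at once.** Statement (a) follows from (10). For (c), we have $k\ge3$ (for $k=2$ the hypothesis cannot hold), $\varepsilon_k\neq0$, and $k-1=\pm(\phi_k-\phi_{k-1})$ by (3), with $p$ dividing both values. So $p\mid k-1$.

**Step 5: prove the decomposition and (b), by induction on $k$.** The induction starts from $J_1=0$. There are four cases. If $\varepsilon_k\ne0$, then $k\ge3$.

*Case 1: $\phi_k$ is a unit.* The purpose is to see that $v_k$ adds nothing. The relation expresses $b_k$ through earlier generators, so $J_k=J_{k-1}$. The new $p$-component $\{v_k\}$ contributes $R/\phi_k=0$, so the decomposition holds.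

*Case 2: $p\mid\phi_k$, $\varepsilon_k\ne0$, and $\phi_{k-1}$ is a unit.* Here the correction term disappears. By (a) for $k-1$, $s_{k-1}=0$ in $J_{k-1}$, so $J_k=J_{k-1}\oplus Rb_k$ with $Rb_k\cong R/\phi_k$. The set $\{v_k\}$ is a $p$-component, so the decomposition holds. For (b): $s_k=s_{k-1}+(k-1)b_k=(k-1)b_k$, and $k-1=\pm(\phi_k-\phi_{k-1})$ is a unit because $p$ divides $\phi_k$ but not $\phi_{k-1}$. So $Rs_k=Rb_k$, and (b) holds with $C=J_{k-1}$.

*Case 3: $p\mid\phi_k$ and $\varepsilon_k=0$.* Here the correction term is absent and the task is to prove (b). By (3), $\phi_k=\phi_{k-1}$, so $v_k$ is not joined to $v_{k-1}$ and $\{v_k\}$ is a $p$-component. The relation is $\phi_kb_k=0$, so $J_k=J_{k-1}\oplus Rb_k$ with $Rb_k\cong R/\phi_k$, and the decomposition holds. Also $s_k=s_{k-1}+(k-1)b_k$. We distinguish what happens at $k-1$.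

* If $k=2$, then $s_2=b_2$, and (b) holds with $C=0$.
* If $k\ge3$ and $\{v_{k-1}\}$ is a $p$-component of $\{v_2,\dots,v_{k-1}\}$, then (b) holds for $k-1$, because $p\mid\phi_{k-1}=\phi_k$. So $J_k=C\oplus Rs_{k-1}\oplus Rb_k$, where both last summands are $\cong R/\phi_k$. The substitution $(s_{k-1},b_k)\mapsto(s_{k-1}+(k-1)b_k,\,b_k)$ is unimodular, so it replaces one basis of $(R/\phi_k)^2$ by another. Hence $J_k=(C\oplus Rb_k)\oplus Rs_k$ with $Rs_k\cong R/\phi_k$. Since $Rb_k\cong R/\phi_{k-1}$, the module $C\oplus Rb_k$ is the sum over all $Q\ne\{v_k\}$, and (b) holds.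
* If $k\ge3$ and $\{v_{k-2},v_{k-1}\}$ is a $p$-component, then (c) for $k-1$ gives $p\mid k-2$, so $k-1=(k-2)+1$ is a unit. This is where (c) is used. Consider the map $J_{k-1}\oplus Rb_k\to J_{k-1}\oplus Rb_k$ that is the identity on $J_{k-1}$ and sends $b_k\mapsto s_k=s_{k-1}+(k-1)b_k$. It is well defined because $\phi_ks_k=0$ by (10). The map that is the identity on $J_{k-1}$ and sends $b_k\mapsto(k-1)^{-1}(b_k-s_{k-1})$ is well defined because $\phi_kb_k=0$ and $\phi_ks_{k-1}=\phi_{k-1}s_{k-1}=0$, and it is the inverse. So the first map is an automorphism, and it carries the decomposition $J_{k-1}\oplus Rb_k$ to $J_k=J_{k-1}\oplus Rs_k$ with $Rs_k\cong R/\phi_k$. So (b) holds with $C=J_{k-1}$.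

*Case 4: $p\mid\phi_k$, $\varepsilon_k\neq0$, and $p\mid\phi_{k-1}$.* This is where two vertices merge. Now $v_{k-1}$ and $v_k$ are joined. By Step 1 the component of $v_k$ has at most 2 vertices, so $v_{k-1}$ is not joined to $v_{k-2}$, and $\{v_{k-1}\}$ is a $p$-component of $\{v_2,\dots,v_{k-1}\}$. Thus (b) holds for $k-1$: $J_{k-1}=C\oplus Rs_{k-1}$ with $Rs_{k-1}\cong R/\phi_{k-1}$. The new relation reads $s_{k-1}=-\varepsilon_k\phi_kb_k$. It eliminates $s_{k-1}$, and the remaining relation $\phi_{k-1}s_{k-1}=0$ becomes $\phi_{k-1}\phi_kb_k=0$. Hence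
$$J_k=C\oplus Rb_k,\qquad Rb_k\cong R/(\phi_{k-1}\phi_k),$$
and $\phi_{k-1}\phi_k=\phi_Q$ for $Q=\{v_{k-1},v_k\}$. So the decomposition holds. The hypothesis of (b) does not hold here, so there is nothing else to prove. This proves the Claim.

**Step 6: conclude.** Take $k=n-1$. $\blacksquare$

*The graph of Theorem 1 again.* On the path $15,20,14,21$ the two-vertex $p$-components are $\{20,14\}$ for $p=2$, $\{15,20\}$ for $p=5$, and $\{14,21\}$ for $p=7$; for $p=3$ the values $15$ and $21$ stand alone. So the path contributes $\mathbb Z_8\oplus\mathbb Z_{25}\oplus\mathbb Z_{49}\oplus\mathbb Z_3\oplus\mathbb Z_3$, and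
$$\mathrm{Jac}(G)\cong\mathbb Z_{15}^3\oplus\mathbb Z_3\oplus\mathbb Z_{29400}\oplus\mathbb Z_{21}^{12},\qquad A(G)\cong\mathbb Z_{15}^3\oplus\mathbb Z_{88200}\oplus\mathbb Z_{21}^{12}.$$
The two groups have the same order, since $3\cdot29400=88200$; counting spanning trees would not have told them apart.

## 7. When $A(G)$ is the Jacobian

*Proof of Theorem 3.* **Step 1: collect what is true along a path.** Vertices consecutive on a path $P_j$ are $v_k,v_{k+1}$ with $k\ge2$ and $\phi_k\ne\phi_{k+1}$, so types alternate along $P_j$ and the relevant $\varepsilon$ are nonzero with alternating signs. By (6), vertices at distance 2 on a path have $\phi$-values differing by 1. In particular these values are coprime.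

**Step 2: compare $p$-ranks.** Fix $p$. Call a $p$-component *nontrivial* if it contains a vertex with $p\mid\phi$; then $p$ divides $\phi$ at all its vertices. Two vertices joined for $p$ have unequal values sharing the prime $p$, so they are adjacent on some $P_j$. Hence each $p$-component lies in a single $P_j$. Let $c_p(P_j)$ be the number of nontrivial $p$-components in $P_j$. By Theorem 2, $\operatorname{rank}_p\mathrm{Jac}(G)=\sum_jc_p(P_j)$. The summand $\mathbb Z_{N_j}$ has nonzero $p$-part exactly when $c_p(P_j)\ge1$, so $\operatorname{rank}_pA(G)$ is the number of such $j$. Therefore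
$$\operatorname{rank}_p\mathrm{Jac}(G)-\operatorname{rank}_pA(G)=\sum_j\max\bigl(0,\,c_p(P_j)-1\bigr).\tag{11}$$

**Step 3: show that $A(G)\cong\mathrm{Jac}(G)$ if and only if all $c_p(P_j)\le1$.** If the groups are isomorphic, (11) is zero for each $p$, so all $c_p(P_j)\le1$. Conversely, suppose all $c_p(P_j)\le1$. If $Q$ is the nontrivial $p$-component in $P_j$, all other vertices of $P_j$ have $\phi$ prime to $p$, so $v_p(\phi_Q)=v_p(N_j)$. If there is none, then $p\nmid N_j$. So by Theorem 2 the $p$-parts agree, for every $p$, and the two finite groups are isomorphic.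

**Step 4: translate the condition into gcds.** We show that some $c_p(P_j)\ge2$ if and only if some two distinct non-adjacent vertices of some $P_j$ have $\phi$-values with a common prime factor.

Suppose $c_p(P_j)\ge2$. Take $u$ and $w$ in two different nontrivial $p$-components of $P_j$. Then $p\mid\phi(u)$ and $p\mid\phi(w)$. If $u,w$ were adjacent on $P_j$, their values would be unequal and both divisible by $p$, so they would be joined and lie in the same $p$-component. So they are not adjacent.

Conversely, let $u,w$ be distinct and non-adjacent on $P_j$, with $p$ dividing $\phi(u)$ and $\phi(w)$. A $p$-component has at most two vertices, and if it has two they are adjacent. So $u,w$ lie in different $p$-components, both nontrivial, and $c_p(P_j)\ge2$.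

Steps 3 and 4 prove the equivalence.

**Step 5: short paths.** If every $P_j$ has at most 3 vertices, distinct non-adjacent vertices on a path are at distance 2, hence have coprime values by Step 1, and the criterion holds. If there is no bad sequence, every path has at most 2 vertices, because three consecutive vertices of a path have alternating types and form a bad sequence. This recovers the theorem of Christianson and Reiner.

**Step 6: long paths.** Let $P_j$ have at least 7 vertices, and let $w_0,\dots,w_6$ be consecutive on it. By (6), each difference $\phi(w_{2i+2})-\phi(w_{2i})$ is one of the $\varepsilon$'s, taken at every second index. Since $\varepsilon$ alternates in sign along $P_j$, these differences have the same sign. So $\phi(w_0),\phi(w_2),\phi(w_4),\phi(w_6)$ are consecutive integers, increasing or decreasing. One of $\phi(w_0),\phi(w_2)$ is even. In the first case $\phi(w_0),\phi(w_4)$ are both even, in the second $\phi(w_2),\phi(w_6)$ are. Either pair is non-adjacent, so the criterion fails. $\blacksquare$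

## 8. Counterexamples exist exactly from 21 vertices on

*Proof of Theorem 4.* **Step 1: a counterexample for every $n\ge21$.** Put $r=n-21$. Let $v_1,\dots,v_5$ be light, $v_6$ heavy, $v_7$ light, $v_8$ heavy, followed by $r$ light vertices and then 13 heavy vertices. The last vertex is heavy, so $G$ is connected. By (1), $\phi_5=15$, $\phi_6=6+14=20$, $\phi_7=14$, $\phi_8=8+13=21$; the $r$ light vertices do not enter. The consecutive gcds are $5,2,7$, so $v_5,\dots,v_8$ lie on one path. There $v_5$ and $v_8$ are not adjacent, and $\gcd(15,21)=3$. By Theorem 3, $A(G)\not\cong\mathrm{Jac}(G)$.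

For the rest of the proof, suppose $A(G)\not\cong\mathrm{Jac}(G)$. By Theorem 3 there is a *violating pair*: two distinct vertices on one path, not adjacent on it, with non-coprime $\phi$. Choose one at minimal distance $d$ along its path, and let $w_0,\dots,w_d$ be the segment between its vertices. Vertices at distance 2 have coprime values, so $d\ge3$.

**Step 2: exclude $d=4$.** If $d=4$, then $\phi(w_0),\phi(w_2),\phi(w_4)$ are consecutive integers, as in Step 6 of the proof of Theorem 3. So $\phi(w_0),\phi(w_4)$ differ by 2, and their common prime is 2. One of $\phi(w_1),\phi(w_3)$ is even, because they differ by 1. If $\phi(w_1)$ is even, $w_1,w_4$ is a violating pair at distance 3; if $\phi(w_3)$ is even, $w_0,w_3$ is. Both contradict minimality.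

**Step 3: find four consecutive vertices whose values have at least two distinct prime factors.** If $d=3$, consider the 4-cycle $w_0w_1w_2w_3w_0$. Each value shares a prime with the values at both cyclic neighbors: along the path by the definition of $P_j$, and between $w_3$ and $w_0$ because the pair is violating. The two cyclic neighbors of any $w_i$ are at path distance 2, so their values are coprime, and the two shared primes differ. So each of $\phi(w_0),\dots,\phi(w_3)$ has at least two distinct prime factors. If $d\ge5$, each of $w_1,\dots,w_4$ has two path neighbors in the segment; its value shares a prime with each, and the neighbors' values are coprime. So each of $\phi(w_1),\dots,\phi(w_4)$ has at least two distinct prime factors.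

In either case there are consecutive vertices $v_i,\dots,v_{i+3}$, with $i\ge2$ and alternating types, whose four $\phi$-values each have at least two distinct prime factors.

**Step 4: bound $n$ in terms of the values.** Between the two light vertices there is exactly one heavy vertex, so by (1) the light values are $y+1$ and then $y$ for some $y$.

* Types H,L,H,L. Exactly $y$ heavy vertices follow $v_{i+3}$. The heavy values are $\phi_i=i+(y+1)$ and $\phi_{i+2}=i+2+y$. With $x=i+y+1$ they are $x$ and $x+1$, and $n\ge i+3+y=x+2$.
* Types L,H,L,H. Exactly $y$ heavy vertices follow $v_{i+2}$, of which one is $v_{i+3}$. The heavy values are $\phi_{i+1}=i+1+y$ and $\phi_{i+3}=i+3+(y-1)$. With $x=i+y+1$ they are again $x$ and $x+1$. Exactly $y-1$ heavy vertices follow $v_{i+3}$, so $n\ge i+3+(y-1)=x+1$.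

**Step 5: do the arithmetic.** The integers up to 22 with at least two distinct prime factors are
$$6,\ 10,\ 12,\ 14,\ 15,\ 18,\ 20,\ 21,\ 22 .$$
Both $y$ and $y+1$ have at least two, and the first two consecutive integers in the list are $14,15$; so $y\ge14$. Then $x=i+y+1\ge y+3\ge17$. Both $x$ and $x+1$ have at least two distinct prime factors as well, and the first such consecutive integers from $17$ on are $20,21$; so $x\ge20$. Hence $n\ge x+1\ge21$, and the conjecture holds for all $n\le20$.

**Step 6: determine the counterexamples with $n=21$.** Let $n=21$. Types H,L,H,L would give $n\ge x+2\ge22$, so the types are L,H,L,H. From $x+1\le21$ and $x\ge20$ we get $x=20$. Since $i\ge2$, $y=x-i-1\le17$; and $14\le y\le17$ with both $y$ and $y+1$ in the list above forces $y=14$. So $i=x-y-1=5$: the vertices $v_5,v_6,v_7,v_8$ have types L,H,L,H. Moreover $i+3+(y-1)=5+3+13=21=n$. There are exactly $n-8=13$ vertices after $v_8$, and $y-1=13$ of them are heavy, so all of $v_9,\dots,v_{21}$ are heavy.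

Conversely, take such a graph with any types of $v_2,v_3,v_4$. The values $\phi_5,\dots,\phi_8$ depend only on the types of $v_5,\dots,v_{21}$, so they are $15,20,14,21$. As in Step 1, $v_5$ and $v_8$ are a violating pair, and by Theorem 3 the graph is a counterexample. $\blacksquare$
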